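# Linearly degenerate hyperbolic systems: bounded solutions with exploding gradients

## Boundedness ought to prevent blow-up: the guess and its first tests

Guess: if a quasilinear hyperbolic system has no genuine nonlinearity in any characteristic field, then a solution that stays bounded stays smooth. We make this precise, see why it is plausible, and test it where it can be tested by hand.

The Cauchy problem is
$$u_t+A(u)u_x=F(u),\qquad x\in\mathbb R,\ t\ge 0, \tag{1}$$
$$u(0,x)=u_0(x),\qquad x\in\mathbb R, \tag{2}$$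
with $u=(u_1,\dots,u_n)^T$ and $F\in C^1$. The hypotheses are the following. The data are $C^1$ with
$$\|u_0\|_{C^1}=\|u_0\|_{L^\infty}+\|u_0'\|_{L^\infty}<\infty . \tag{3}$$
The matrix $A(u)$ is $C^2$ on $\mathbb R^n$ and has $n$ distinct real eigenvalues
$$\lambda_1(u)<\lambda_2(u)<\dots<\lambda_n(u), \tag{4}$$
so the left eigenvectors $l_i(u)$ (rows) and the right eigenvectors $r_i(u)$ (columns) each form a basis of $\mathbb R^n$; moreover $\lambda_i,l_i,r_i$ are $C^2$. The eigenvectors are normalized by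
$$l_i(u)r_j(u)\equiv\delta_{ij}. \tag{5}$$
Finally, all characteristic fields are linearly degenerate in the sense of Lax:
$$\nabla\lambda_i(u)\,r_i(u)\equiv 0\qquad\text{for all }u\in\mathbb R^n,\ 1\le i\le n. \tag{6}$$

So $\lambda_i$ is constant along the integral curves of $r_i$. For instance, $A(u)=\mathrm{diag}(-e^{u_2},e^{u_1})$ on $\mathbb R^2$ has $r_1=(1,0)^T$, $r_2=(0,1)^T$; its first eigenvalue does not depend on $u_1$, nor its second on $u_2$, so (6) holds.

**Conventions.** A $C^1$ solution on $[0,T)$ is a $C^1$ function solving (1)–(2) whose norm $\|u(t,\cdot)\|_{C^1}$ is bounded on each $[0,T']$, $T'<T$. Local $C^1$ solutions exist. The maximal existence time is $T_*$, and blow-up at $T_*<\infty$ means that the $C^1$ norm is unbounded as $t\uparrow T_*$; this is the standard continuation criterion.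

**Conjecture.** Under (3)–(6), if the $C^1$ solution blows up at a finite time $T_*$, then $\sup_{0\le t<T_*}\|u(t,\cdot)\|_{C^0}=+\infty$.

This is the formulation, for the system (1), of a conjecture originally stated by A. Majda for systems of conservation laws. It is taken from "Mechanism of singularity formation for quasilinear hyperbolic systems with linearly degenerate characteristic fields" (https://core.ac.uk/download/pdf/82758884.pdf).

**Test without (6).** For Burgers' equation $u_t+uu_x=0$ with $u_0=-\sin x$, a $C^1$ solution is constant along each line $x=x_0+u_0(x_0)t$, so $|u|\le 1$, and $w=u_x$ satisfies $\dot w=-w^2$ along it. At $x_0=0$ we start from $w=-1$ and get $w=-1/(1-t)$. The solution is bounded and its gradient blows up. The culprit is the term $w^2$, whose coefficient is $-\lambda'(u)$. Hypothesis (6) kills exactly this self-interaction.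

**Test $n=1$.** Here (6) says $\lambda'r_1\equiv0$ with $r_1\neq0$, so $\lambda$ is constant. Along $x=x_0+\lambda t$ a $C^1$ solution satisfies $\dot u=F(u)$, so $u(t,x)=\phi_t(u_0(x-\lambda t))$ with $\phi$ the flow of $F$. Differentiating,
$$u_x(t,x)=u_0'(x-\lambda t)\exp\int_0^tF'\big(u(s,x-\lambda(t-s))\big)\,ds .$$
If $|u|\le M$ on $[0,T_*)$ with $T_*<\infty$, then $|F'(u)|\le C_M$, so $|u_x|\le\|u_0'\|_{L^\infty}e^{C_MT_*}$, and $u_t=F(u)-\lambda u_x$ is bounded too. So the $C^1$ norm does not blow up, and the guess is right for $n=1$.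

**Test on a coupled $2\times2$ system.** Take $A=\mathrm{diag}(-e^{u_2},e^{u_1})$ and $F=0$, and let $u$ be a $C^2$ solution. Write $w_i=\partial_xu_i$, $D_i=\partial_t+\lambda_i\partial_x$, $E=e^{u_1}+e^{u_2}=\lambda_2-\lambda_1$. Differentiating the equation $D_1u_1=0$ in $x$ gives $D_1w_1=-(\partial_x\lambda_1)w_1=e^{u_2}w_2w_1$. No $w_1^2$ appears, but there is a quadratic term $w_1w_2$, and a quadratic term is dangerous. However, $D_1u_2=(\lambda_1-\lambda_2)w_2=-Ew_2$, so $D_1\ln E=e^{u_2}D_1u_2/E=-e^{u_2}w_2$. Therefore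
$$D_1(Ew_1)=E\big(e^{u_2}w_2w_1-e^{u_2}w_2w_1\big)=0 .$$
In the same way $D_2w_2=-e^{u_1}w_1w_2$, $D_2u_1=Ew_1$, $D_2\ln E=e^{u_1}w_1$, and $D_2(Ew_2)=0$. So $Ew_1$ and $Ew_2$ are transported without change. If $u$ is bounded, $E$ is bounded below, and $u_x$ is bounded. The quadratic term is removed by multiplying $w_i$ by a function of $u$, a weight.

The guess passes every test so far. It is nevertheless false in general.

## Where the guess holds and where it fails

**Theorem 1 (disproof).** Let $n\ge3$ and $F\equiv0$. There is a $C^\infty$ matrix field $A$ on $\mathbb R^n$ with constant, distinct, real eigenvalues (so (4)–(6) hold, and (6) holds because $\nabla\lambda_i\equiv0$), and a bounded $u_0\in C^\infty$ with all derivatives bounded, such that the $C^1$ solution of (1)–(2) has maximal existence time exactly $T_*=1$ and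
$$\sup_{0\le t<1}\|u(t,\cdot)\|_{C^0}<\infty,\qquad \|u_x(t,\cdot)\|_{L^\infty}\ge\frac1{1-t}\to\infty .$$

**Theorem 2 (complements).** Under the hypotheses above:

* (a) In Theorem 1, for a suitable such $A$ one can take $u_0-\bar u\in C_c^\infty(\mathbb R)$ for some constant $\bar u$. Replacing $u_0(x)$ by $u_0(\varepsilon x)$ gives $T_*=1/\varepsilon$ for any $\varepsilon>0$.
* (b) For $n=1,2$ the statement of the conjecture is true, for every $F\in C^1$. So it holds for $n\le2$ and fails for every $n\ge3$.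
* (c) For any $n$: if $|u|\le M$ up to a finite blow-up time $T_*$, then $\|u_x(t,\cdot)\|_{L^\infty}\ge c_M\,(e^{C_M(T_*-t)}-1)^{-1}$ with $c_M,C_M>0$. The rate $(T_*-t)^{-1}$, attained by the example that proves Theorem 1, is therefore the slowest possible.

These results concern the conjecture as posed, for general systems (1). The matrix $A$ of Theorem 1 is not claimed to be a Jacobian $\nabla f$, so nothing is claimed about the version restricted to conservation laws.

We begin with the positive part. The proof for $n=2$ generalizes the weight $E$ above, and the place where it uses the plane is the place where the counterexample enters.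

## The gradient along characteristics

Let $u$ be a $C^1$ solution on $[0,T)$. Put
$$w_i=l_i(u)u_x,\qquad f_i=l_i(u)F(u),\qquad D_i=\partial_t+\lambda_i(u)\partial_x .$$
From (5), $u_x=\sum_jw_jr_j$; multiplying (1) by $l_i$ gives $l_iu_t=f_i-\lambda_iw_i$. So
$$u_x=\sum_jw_jr_j(u),\qquad u_t=\sum_j(f_j-\lambda_jw_j)\,r_j(u). \tag{7}$$
We want an equation for $D_iw_i$. Since $u$ is only $C^1$, $w_i$ is only continuous, and some care is needed.

**Step 1: an identity without second derivatives.** The purpose is to compare $\partial_tw_i$ with $\partial_x(l_iu_t)$. For a smooth map $U(t,x)$ the terms $l_i(U)U_{tx}$ cancel and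
$$\partial_t\big(l_i(U)U_x\big)-\partial_x\big(l_i(U)U_t\big)=\Omega_i(U)[U_t,U_x],\qquad \Omega_i(u)[X,Y]=\sum_{a,b}\frac{\partial l_{ia}}{\partial u_b}(u)\,(X_bY_a-Y_bX_a).$$
The form $\Omega_i(u)$ is bilinear and antisymmetric (it is the exterior derivative of the 1-form $l_i$), with $C^1$ coefficients. Now approximate our $u$ in $C^1_{loc}$ on $(0,T)\times\mathbb R$ by smooth maps. Then $l_i(U)U_x$, $l_i(U)U_t$ and $\Omega_i(U)[U_t,U_x]$ converge locally uniformly, so the identity passes to the limit in the sense of distributions: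
$$\partial_tw_i-\partial_x(f_i-\lambda_iw_i)=\Omega_i(u)[u_t,u_x]\quad\text{in }\mathcal D'. \tag{8}$$

**Step 2: expansion in the eigenbasis.** The purpose is to write the right side of (8) in terms of $w$. Set $\kappa_{ijk}(u)=\Omega_i(u)[r_j,r_k]$, a $C^1$ function. By (7) and antisymmetry,
$$\Omega_i[u_t,u_x]=\sum_{j<k}\kappa_{ijk}\big[(f_j-\lambda_jw_j)w_k-(f_k-\lambda_kw_k)w_j\big]=-\sum_{j<k}\kappa_{ijk}\big[(\lambda_j-\lambda_k)w_jw_k+w_jf_k-w_kf_j\big].$$
Write $r_jg:=\nabla g\cdot r_j$. Since $f_i$ is a $C^1$ function of $u$, $\partial_xf_i=\sum_j(r_jf_i)w_j$, and (8) becomes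
$$\partial_tw_i+\partial_x(\lambda_iw_i)=\sum_j(r_jf_i)w_j-\sum_{j<k}\kappa_{ijk}\big[(\lambda_j-\lambda_k)w_jw_k+w_jf_k-w_kf_j\big]\quad\text{in }\mathcal D', \tag{9}$$
with continuous right side. For $A=\mathrm{diag}(-e^{u_2},e^{u_1})$ the $l_i$ are constant, all $\kappa_{ijk}$ vanish, and (9) reads $\partial_tw_i+\partial_x(\lambda_iw_i)=0$ when $F=0$.

**Step 3: from distributions to characteristics.** The purpose is to turn (9) into an ordinary differential equation along each characteristic.

**Lemma 1.** Let $w,g$ be continuous and $\lambda\in C^1$ on $[0,T)\times\mathbb R$, with $\partial_tw+\partial_x(\lambda w)=g$ in $\mathcal D'((0,T)\times\mathbb R)$. Then along every curve $\dot x=\lambda(t,x)$, $w$ is $C^1$ with derivative $g-\lambda_xw$.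

*Proof.* Let $\rho_\varepsilon$ be a standard mollifier in $y=(t,x)$ and $w_\varepsilon=w*\rho_\varepsilon$. Mollifying the equation, $\partial_tw_\varepsilon+\partial_x((\lambda w)*\rho_\varepsilon)=g*\rho_\varepsilon$, so
$$\partial_tw_\varepsilon+\lambda\,\partial_xw_\varepsilon=(g-\lambda_xw)*\rho_\varepsilon+e_\varepsilon,$$
$$e_\varepsilon(y)=\int[\lambda(y)-\lambda(y')]\,\partial_x\rho_\varepsilon(y-y')\,w(y')\,dy'+\big((\lambda_xw)*\rho_\varepsilon\big)(y).$$
We claim that $e_\varepsilon\to0$ uniformly on compact subsets of $(0,T)\times\mathbb R$. On the support of the integrand $|\lambda(y)-\lambda(y')|\le C\varepsilon$, and $\int|\partial_x\rho_\varepsilon|\le C/\varepsilon$; so on a compact set $|e_\varepsilon|\le C\|w\|_{C^0}$, with the norm over a slightly larger compact set and $C$ independent of $\varepsilon$. If $w$ is $C^1$, then $e_\varepsilon=\lambda\,(w_x*\rho_\varepsilon)-(\lambda w)_x*\rho_\varepsilon+(\lambda_xw)*\rho_\varepsilon$, which tends locally uniformly to $\lambda w_x-(\lambda w)_x+\lambda_xw=0$.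 Since $e_\varepsilon$ is linear in $w$, and $C^1$ functions are dense in $C^0$ on compact sets, the uniform bound gives the claim for continuous $w$.

Integrate along a characteristic from $t_1>0$ to $t_2$ and let $\varepsilon\to0$: the increment of $w$ is $\int_{t_1}^{t_2}(g-\lambda_xw)\,ds$. By continuity $t_1=0$ is also allowed. The integrand is continuous, so $w$ is $C^1$ along the curve. $\square$

Apply Lemma 1 with $\lambda=\lambda_i(u(t,x))$, which is $C^1$ with $\partial_x\lambda_i=\sum_j(r_j\lambda_i)w_j$. Along $i$-characteristics,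
$$D_iw_i=-\sum_j(r_j\lambda_i)w_jw_i+\sum_j(r_jf_i)w_j-\sum_{j<k}\kappa_{ijk}\big[(\lambda_j-\lambda_k)w_jw_k+w_jf_k-w_kf_j\big]. \tag{10}$$
The right side is a polynomial in $w$ with only quadratic and linear terms, and its coefficients are continuous functions of $u$. By (6) the term $(r_i\lambda_i)w_i^2$ is absent.

Since $\lambda_i(u(t,x))$ is $C^1$, and bounded on $[0,T']\times\mathbb R$ for each $T'<T$, characteristics are unique and every backward characteristic reaches $t=0$.

## A lower bound for the blow-up rate: proof of Theorem 2(c)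

A quadratic differential inequality already limits how slowly the gradient can explode. Let $|u|\le M$ on $[0,T_*)$, with blow-up at $T_*<\infty$.

**Step 1: an integral inequality.** By (10) there is $C=C_M>0$ with $|D_iw_i|\le C(|w|_\infty^2+|w|_\infty)$, where $|w|_\infty=\max_i|w_i|$. Let $W(t)=\max_i\sup_x|w_i(t,x)|$. As a supremum of continuous functions, $W$ is lower semicontinuous, hence measurable; it is bounded on each $[0,T']$, $T'<T_*$. Integrating along backward characteristics from time $t'$ to time $t$,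
$$W(t')\le Z(t'):=W(t)+\int_t^{t'}C(W^2+W)\,ds,\qquad t\le t'<T_* .$$

**Step 2: comparison.** The purpose is to bound $Z$. It is locally Lipschitz, and $Z'=C(W^2+W)\le C(Z^2+Z)$ almost everywhere. If $W(t)=0$, then on each $[t,T']$ we have $Z'\le C(1+\sup_{[t,T']}Z)Z$ and $Z(t)=0$, so $Z=0$ by Gronwall; then $u_x=0$ on $[t,T_*)$, and $u_t=F(u)$ and $u$ are bounded, contradicting blow-up. So $W(t)>0$, $Z>0$, and
$$\frac{d}{dt'}\ln\frac{Z}{1+Z}=\frac{Z'}{Z(1+Z)}\le C,\qquad\text{hence}\qquad \ln\frac{Z(t')}{1+Z(t')}\le\ln\frac{W(t)}{1+W(t)}+C(t'-t).$$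
If $C(T_*-t)<\ln\frac{1+W(t)}{W(t)}$, the right side stays below a negative constant for $t'\in[t,T_*)$. Then $Z$, hence $W$, hence $u_x$, is bounded up to $T_*$; by (1) so is $u_t$, and the $C^1$ norm does not blow up, a contradiction. Therefore $\ln\frac{1+W(t)}{W(t)}\le C(T_*-t)$, that is,
$$W(t)\ge\big(e^{C(T_*-t)}-1\big)^{-1}.$$

**Step 3: back to $u_x$.** Since $|w_i|\le|l_i(u)||u_x|$, we have $\|u_x(t,\cdot)\|_{L^\infty}\ge c_MW(t)$ with $c_M^{-1}=\max_i\max_{|u|\le M}|l_i(u)|$. This is the bound in (c). As $T_*-t\to0$ it behaves like a constant times $(T_*-t)^{-1}$; that this rate occurs will be seen in the example. $\blacksquare$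

## Two unknowns: removing the quadratic terms by weights

The case $n=1$ of Theorem 2(b) was done at the start. Let $n=2$, suppose $|u|\le M$ on $[0,T_*)$ with $T_*<\infty$, and put $K=\{|u|\le M\}\subset\mathbb R^2$. We show that the $C^1$ norm stays bounded.

**Step 1: the equations.** With $\kappa_i=\kappa_{i12}$ and $r_1\lambda_1=r_2\lambda_2=0$, (10) becomes
$$D_1w_1=G_1w_1w_2+\alpha_1w_1+\beta_1w_2,\qquad D_2w_2=G_2w_1w_2+\alpha_2w_2+\beta_2w_1, \tag{11}$$
with $G_1=-r_2\lambda_1-\kappa_1(\lambda_1-\lambda_2)$ and $G_2=-r_1\lambda_2-\kappa_2(\lambda_1-\lambda_2)$, which are $C^1$ in $u$, and the continuous coefficients $\alpha_1=r_1f_1-\kappa_1f_2$, $\beta_1=r_2f_1+\kappa_1f_1$, $\alpha_2=r_2f_2+\kappa_2f_1$, $\beta_2=r_1f_2-\kappa_2f_2$. Thanks to (6), the only quadratic term is $w_1w_2$.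

**Step 2: what a weight must satisfy.** For a $C^1$ function $h$ of $u$, (7) gives
$$u_t+\lambda_1u_x=(\lambda_1-\lambda_2)w_2r_2+F,\qquad u_t+\lambda_2u_x=(\lambda_2-\lambda_1)w_1r_1+F,$$
so $D_1h(u)=(\lambda_1-\lambda_2)w_2\,\nabla h\cdot r_2+\nabla h\cdot F$. Hence $e^{-h_1}w_1$ and $e^{-h_2}w_2$ have no quadratic term in their equations provided that, on $K$,
$$(\lambda_1-\lambda_2)\,\nabla h_1\cdot r_2=G_1,\qquad (\lambda_2-\lambda_1)\,\nabla h_2\cdot r_1=G_2. \tag{12}$$
In the first section $h_1=h_2=-\ln E$. In general we must solve a transport equation along the orbits of $r_2$, respectively $r_1$.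

**Step 3: solving the transport equation.** This is where the plane matters.

**Lemma 2.** Let $X$ be a nowhere vanishing $C^2$ vector field on $\mathbb R^2$ and $g\in C^1(\mathbb R^2)$. There is a $C^1$ function $h$ on a neighborhood of $K$ with $\nabla h\cdot X=g$ on $K$.

*Proof.* Let $\phi_s$ be the flow of $X$. In the plane a closed orbit encloses a zero of the field, so $X$ has no closed orbits. If a forward or backward orbit stayed in $K$, then by Poincaré–Bendixson, since $X$ has no zeros, its limit set would be a closed orbit. So every orbit starting in $K$ leaves $K$ in both time directions. (An orbit whose lifetime is finite leaves every compact set, so this includes incomplete orbits.)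

Let $p\in K$, and choose $\alpha,\beta>0$ with $\phi_{-\alpha}(p)\notin K$ and $\phi_\beta(p)\notin K$; the flow from $p$ exists on a slightly larger time interval. The arc $s\mapsto\phi_s(p)$ is injective there, since a repetition would give a closed orbit. Let $\nu$ be a unit vector orthogonal to $X(p)$ and $\Psi(s,y)=\phi_s(p+y\nu)$, a $C^2$ map. On $y=0$ its partial derivatives are $X(\phi_s(p))=D\phi_s(p)X(p)$ and $D\phi_s(p)\nu$; they are independent because $D\phi_s(p)$ is invertible. So $\Psi$ is a local diffeomorphism along $y=0$. It is also injective near a compact arc of $\{y=0\}$: otherwise there would be distinct points $(s_m,y_m)$, $(s_m',y_m')$ with equal images and $y_m,y_m'\to0$; passing to limits $(s,0),(s',0)$, injectivity on the arc gives $s=s'$, which contradicts local injectivity. Hence for small $\epsilon>0$, $\Psi$ is a $C^2$-diffeomorphism from a neighborhood of $[-\alpha,\beta]\times[-\epsilon,\epsilon]$ onto its image. As $K$ is closed, we may also assume $\Psi(\{-\alpha,\beta\}\times[-\epsilon,\epsilon])\cap K=\emptyset$.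 Put $U_p=\Psi((-\alpha,\beta)\times(-\epsilon,\epsilon))$, an open set containing $p$.

Cover $K$ by finitely many such sets $U_j$, with data $\Psi_j,\alpha_j,\beta_j,\epsilon_j$, and take $\chi_j\in C_c^\infty(U_j)$ with $\sum_j\chi_j=1$ on $K$. Define
$$h_j(\Psi_j(s,y))=\int_{-\alpha_j}^s(\chi_jg)(\Psi_j(s',y))\,ds'\ \text{ on }U_j,\qquad h_j=0\ \text{ off }U_j .$$
On $U_j$ this is $C^1$, and $\nabla h_j\cdot X=\chi_jg$ because $X$ is $\partial_s$ in these coordinates. Since $\chi_j$ has compact support in $U_j$, $h_j$ vanishes near the lateral sides $y=\pm\epsilon_j$ and near the end $s=-\alpha_j$. So $h_j$ is $C^1$, with $\nabla h_j\cdot X=\chi_jg$, off the compact set $\Psi_j(\{\beta_j\}\times[-\epsilon_j,\epsilon_j])$, which is disjoint from $K$. The function $h=\sum_jh_j$ is $C^1$ near $K$, and on $K$ it satisfies $\nabla h\cdot X=\sum_j\chi_jg=g$. $\square$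

**Step 4: conclusion for $n=2$.** Lemma 2 with $X=r_2$, $g=G_1/(\lambda_1-\lambda_2)$, and with $X=r_1$, $g=G_2/(\lambda_2-\lambda_1)$, gives $h_1,h_2$ satisfying (12). Then $D_1h_1(u)=G_1w_2+\nabla h_1\cdot F$ and $D_2h_2(u)=G_2w_1+\nabla h_2\cdot F$, so $Y_i=e^{-h_i(u)}w_i$ satisfy
$$\begin{aligned}D_1Y_1&=(\alpha_1-\nabla h_1\cdot F)\,Y_1+e^{h_2-h_1}\beta_1Y_2,\\ D_2Y_2&=(\alpha_2-\nabla h_2\cdot F)\,Y_2+e^{h_1-h_2}\beta_2Y_1,\end{aligned} \tag{13}$$
with coefficients bounded on $K$: all quadratic terms are gone. Let $\mathcal Y(t)=\max_i\sup_{\tau\le t,\,x}|Y_i(\tau,x)|$, finite for $t<T_*$. Integrating (13) along backward characteristics to $t=0$ gives $\mathcal Y(t)\le\mathcal Y(0)+C\int_0^t\mathcal Y\,ds$, so $\mathcal Y(t)\le\mathcal Y(0)e^{CT_*}$. Hence $w_i=e^{h_i}Y_i$ and $u_x=\sum w_ir_i$ are bounded on $[0,T_*)$; by (1) so is $u_t$. The $C^1$ norm does not blow up at $T_*$. So blow-up at a finite $T_*$ forces $\sup_{t<T_*}\|u(t,\cdot)\|_{C^0}=\infty$. $\blacksquare$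

With Theorem 1, which is proved below, this also gives the last sentence of (b).

## Closed orbits and a many-valued weight

Try to repeat the argument for $n\ge3$. A weight $e^{-h}$ on $w_1$ acts through $D_1h(u)=\sum_{j\ne1}(\lambda_1-\lambda_j)w_j\,(r_jh)+\nabla h\cdot F$. To remove $w_1w_2$ and $w_1w_3$ one must prescribe $r_2h$ and $r_3h$ simultaneously, and the term $-\kappa_{123}(\lambda_2-\lambda_3)w_2w_3$ is not touched by any weight. That is where the method stops. For a counterexample, though, we can keep $w_3\equiv0$ and attack a simpler point: Lemma 2 used that the plane has no room for a closed orbit of a nonvanishing field. A surface in $\mathbb R^3$ can be an annulus, and an annulus has closed curves around it.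

So we look for a $2\times2$ system on an annulus for which $r_2$ has a closed orbit around which the equation for $h_1$ cannot be solved. Start with a linear system, which has no blow-up at all:
$$V_t+JV_x=0,\qquad J=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad V(t,x)\in\mathbb R^2 .$$
It is invariant under $V\mapsto cV$. So in logarithmic polar coordinates $V=e^\eta(\cos\xi,\sin\xi)^T$ its coefficients should not depend on $\eta$. Let $R_\xi$ be the rotation by $\xi$. Then $V_t=e^\eta R_\xi(\eta_t,\xi_t)^T$, $V_x=e^\eta R_\xi(\eta_x,\xi_x)^T$, and a direct multiplication gives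
$$R_{-\xi}JR_\xi=\begin{pmatrix}\cos\xi&\sin\xi\\-\sin\xi&\cos\xi\end{pmatrix}\begin{pmatrix}\sin\xi&\cos\xi\\\cos\xi&-\sin\xi\end{pmatrix}=\begin{pmatrix}\sin2\xi&\cos2\xi\\\cos2\xi&-\sin2\xi\end{pmatrix}.$$
Hence $V_t+JV_x=0$ is equivalent to
$$\eta_t+\sin2\xi\,\eta_x+\cos2\xi\,\xi_x=0,\qquad \xi_t+\cos2\xi\,\eta_x-\sin2\xi\,\xi_x=0. \tag{14}$$
The coefficients are independent of $\eta$, so we may declare $\eta$ to be an angle modulo $2\pi$. The phase space is then an annulus with coordinates $(\eta\bmod2\pi,\ \xi)$, $\xi$ in a bounded interval.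

**The weight for (14).** With $\varphi=\frac\pi4-\xi$ the eigenvectors in the coordinates $(\eta,\xi)$ are $r_1=(-\sin\varphi,\cos\varphi)^T$ and $r_2=(\cos\varphi,\sin\varphi)^T$, with eigenvalues $-1$ and $1$: indeed $R_\xi r_2=\frac1{\sqrt2}(1,1)^T$ and $R_\xi r_1=\frac1{\sqrt2}(-1,1)^T$, since $\xi+\varphi=\frac\pi4$, and these are the eigenvectors of $J$ for $1$ and $-1$. Writing $(\eta_x,\xi_x)^T=w_1r_1+w_2r_2$,
$$V_x=\frac{e^\eta}{\sqrt2}\Big[w_1\begin{pmatrix}-1\\1\end{pmatrix}+w_2\begin{pmatrix}1\\1\end{pmatrix}\Big],\qquad\text{so}\qquad e^\eta w_1=-\tfrac1{\sqrt2}\,\partial_x(V_1-V_2). \tag{15}$$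
Now $V_1-V_2$ is a function of $x+t$ alone. So $e^\eta w_1$ is constant along 1-characteristics, and $h_1=-\eta$ is a weight. To see that no periodic one exists, note that $D_1w_1=-w_1D_1\eta$, and $D_1(\eta,\xi)=(\lambda_1-\lambda_2)w_2r_2=-2w_2r_2$, so $D_1w_1=2\cos\varphi\,w_1w_2$ and (12) becomes $r_2h_1=-\cos\varphi$. On the circle $\xi=\frac\pi4$ we have $\varphi=0$ and $r_2=\partial_\eta$: this circle is a closed orbit of $r_2$, and on it $\partial_\eta h_1=-1$. No function that is $2\pi$-periodic in $\eta$ does this.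

The weight $e^{\eta}$ tends to $0$ when $V\to0$, that is, when $\eta\to-\infty$. On the annulus this is invisible to the $C^0$ norm: the point winds around infinitely often inside a bounded set. So we want a solution $V$ that reaches $0$ at a finite time.

## A full twist: extending the frame to $\mathbb R^3$

The phase space must be all of $\mathbb R^n$, with a globally defined strictly hyperbolic $A$. Two natural placements of the annulus fail.

In $\mathbb R^2$, use $\xi+5$ and $\eta$ as polar coordinates. The circle $\xi=\frac\pi4$ would be a closed orbit of $r_2$, and any continuous extension of $r_2$ to the disc inside has a zero there.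

In $\mathbb R^3$, lay the annulus flat, with $\partial_\xi$ along $e_\rho$ and $\partial_\eta$ along $e_\eta$, and complete it by the normal $e_3$. Along the circle the frame is $\mathrm{Rot}(e_3,\eta)$, $0\le\eta\le2\pi$: one full turn, a loop that is not contractible in $SO(3)$. Thus this frame does not extend continuously over a disc spanning the circle. But two full turns are contractible, because $\pi_1(SO(3))=\mathbb Z/2$. If the annulus makes one full twist as it goes around, the frame makes two turns, and it can be extended. We now do this explicitly.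

**Step 1: a rotation field $B$ on $\mathbb R^3$.** Its purpose is to realize the contraction. Let $(\rho,\eta,z)$ be cylindrical coordinates, $e_1,e_2,e_3$ the standard basis, and
$$e_\rho=(\cos\eta,\sin\eta,0),\quad e_\eta=(-\sin\eta,\cos\eta,0),\quad m=\cos\eta\,e_\rho-\sin\eta\,e_3,\quad k=\sin\eta\,e_\rho+\cos\eta\,e_3 .$$
Let $\theta(\rho)$ be $C^\infty$ with $\theta=0$ for $\rho\le\frac13$ and $\theta=\frac\pi2$ for $\rho\ge\frac23$, and let $a(\rho)=\sin\theta\,e_2-\cos\theta\,e_3$, a unit vector. With $\mathrm{Rot}(a,\alpha)$ the right-handed rotation by $\alpha$ about $a$, put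
$$B=\mathrm{Rot}(e_3,\eta)\,\mathrm{Rot}(a(\rho),\eta)\in SO(3).$$
It is $2\pi$-periodic in $\eta$, hence smooth for $\rho>0$. For $\rho\le\frac13$, $B=\mathrm{Rot}(e_3,\eta)\mathrm{Rot}(-e_3,\eta)=I$. So $B\in C^\infty(\mathbb R^3;SO(3))$. For $\rho\ge\frac23$ we have $a=e_2$, and $\mathrm{Rot}(e_2,\eta)$ sends $e_1\mapsto\cos\eta\,e_1-\sin\eta\,e_3$, $e_2\mapsto e_2$, $e_3\mapsto\sin\eta\,e_1+\cos\eta\,e_3$, while $\mathrm{Rot}(e_3,\eta)$ sends $e_1,e_2,e_3$ to $e_\rho,e_\eta,e_3$. So
$$Be_1=m,\qquad Be_2=e_\eta,\qquad Be_3=k\qquad(\rho\ge\tfrac23).$$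

**Step 2: a frame $q_1,q_2,q_3$.** We need a global frame that on the annulus will equal $(\partial_\xi,\partial_\eta,\text{transversal})$, so lengths must be adjusted. Let $\sigma(\rho)\in[0,1]$ be $C^\infty$ with $\sigma=0$ for $\rho\le1$ and $\sigma=1$ for $\rho\ge2$, and for $\rho>0$ put
$$\hat\xi=(\rho-5)\cos\eta-z\sin\eta,\qquad \hat\zeta=(\rho-5)\sin\eta+z\cos\eta .$$
Define on $\mathbb R^3$
$$q_1=Be_1,\quad q_3=Be_3,\quad q_2=(1-\sigma+\sigma\rho)Be_2+\sigma(\hat\zeta q_1-\hat\xi q_3),\quad \psi=\sigma\hat\xi, \tag{16}$$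
where the terms containing $\hat\xi,\hat\zeta$ are zero for $\rho\le1$. Everything is $C^\infty$. Also $\det(q_1,q_2,q_3)=(1-\sigma+\sigma\rho)\det B=1-\sigma+\sigma\rho\ge1$: it equals $1$ for $\rho\le1$, and is a convex combination of $1$ and $\rho\ge1$ otherwise. So $(q_1,q_2,q_3)$ is a smooth frame.

**Step 3: the matrix $A$.** We copy (14), with $\psi$ in the role of $\xi$, and give the third direction speed $2$:
$$Aq_1=-\sin2\psi\,q_1+\cos2\psi\,q_2,\qquad Aq_2=\cos2\psi\,q_1+\sin2\psi\,q_2,\qquad Aq_3=2q_3. \tag{17}$$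
With $\varphi=\frac\pi4-\psi$ we have $\sin2\psi=\cos2\varphi$, $\cos2\psi=\sin2\varphi$. Put
$$r_1=\cos\varphi\,q_1-\sin\varphi\,q_2,\qquad r_2=\sin\varphi\,q_1+\cos\varphi\,q_2,\qquad r_3=q_3 .$$
Then
$$Ar_1=-(\cos\varphi\cos2\varphi+\sin\varphi\sin2\varphi)q_1+(\cos\varphi\sin2\varphi-\sin\varphi\cos2\varphi)q_2=-\cos\varphi\,q_1+\sin\varphi\,q_2=-r_1,$$
$$Ar_2=(\cos\varphi\sin2\varphi-\sin\varphi\cos2\varphi)q_1+(\sin\varphi\sin2\varphi+\cos\varphi\cos2\varphi)q_2=\sin\varphi\,q_1+\cos\varphi\,q_2=r_2 .$$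
So $A$ is $C^\infty$ on $\mathbb R^3$ with constant eigenvalues $-1<1<2$ and globally smooth eigenfields $r_1,r_2,r_3$. Take $l_i$ to be the rows of $(r_1|r_2|r_3)^{-1}$. Then (4), (5) hold, and (6) holds since $\nabla\lambda_i\equiv0$.

**Step 4: the annulus.** We check that (14) really is (1) restricted to a surface. For $|\xi|<\frac{3\pi}4$ let
$$\Phi(\eta,\xi)=5e_\rho(\eta)+\xi\,m(\eta)=(5+\xi\cos\eta)\,e_\rho-\xi\sin\eta\,e_3 .$$
This is a band around the circle of radius $5$; its cross-segment, in direction $m(\eta)$, turns once in the $(e_\rho,e_3)$-plane as $\eta$ runs over $[0,2\pi]$. The point $\Phi(\eta,\xi)$ has azimuth $\eta$, radius $\rho=5+\xi\cos\eta\ge5-\frac{3\pi}4>2$ and height $z=-\xi\sin\eta$. So there $\sigma=1$ and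
$$\hat\xi=\xi\cos^2\eta+\xi\sin^2\eta=\xi,\qquad\hat\zeta=\xi\cos\eta\sin\eta-\xi\sin\eta\cos\eta=0,\qquad\psi=\xi,$$
and (16) gives $q_1=m$, $q_2=\rho e_\eta-\xi k$. Since $m'(\eta)=-\sin\eta\,e_\rho+\cos\eta\,e_\eta-\cos\eta\,e_3=\cos\eta\,e_\eta-k$,
$$\partial_\xi\Phi=m=q_1,\qquad\partial_\eta\Phi=5e_\eta+\xi(\cos\eta\,e_\eta-k)=\rho e_\eta-\xi k=q_2 . \tag{18}$$
Let $\eta(t,x),\xi(t,x)$ be $C^1$ with $|\xi|<\frac{3\pi}4$, and $u=\Phi(\eta,\xi)$. By (18), $u_t=\xi_tq_1+\eta_tq_2$ and $u_x=\xi_xq_1+\eta_xq_2$, and by (17)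
$$u_t+A(u)u_x=\big(\xi_t-\sin2\xi\,\xi_x+\cos2\xi\,\eta_x\big)q_1+\big(\eta_t+\cos2\xi\,\xi_x+\sin2\xi\,\eta_x\big)q_2 .$$
This vanishes exactly when (14) holds, that is, when $V=e^\eta(\cos\xi,\sin\xi)^T$ satisfies $V_t+JV_x=0$. So every solution of the linear system that avoids the origin, with polar angle in $(-\frac{3\pi}4,\frac{3\pi}4)$, gives a solution of $u_t+A(u)u_x=0$.

## The solution that winds forever: proof of Theorem 1

**Step 1: the solution.** We choose a linear solution that reaches the origin at time $1$: $V(t,x)=(1-t,\,x)^T$. Indeed $V_t+JV_x=(-1,0)^T+J(0,1)^T=0$. For $t<1$ its first component is positive, so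
$$\eta=\tfrac12\ln\big((1-t)^2+x^2\big),\qquad\xi=\arctan\frac{x}{1-t}\in\big(-\tfrac\pi2,\tfrac\pi2\big)$$
are smooth on $[0,1)\times\mathbb R$, and
$$u(t,x)=\big((5+\xi\cos\eta)\cos\eta,\ (5+\xi\cos\eta)\sin\eta,\ -\xi\sin\eta\big) \tag{19}$$
is a $C^\infty$ solution of $u_t+A(u)u_x=0$ on $[0,1)\times\mathbb R$.

**Step 2: bounds.** We check that $u$ is bounded, that its gradient explodes, and that the data are admissible. First, $|u|\le5+|\xi|\le5+\frac\pi2$. Next, with $r^2=(1-t)^2+x^2$, $\xi_x=\frac{1-t}{r^2}$ and $\eta_x=\frac{x}{r^2}$. Since $m,e_\eta,k$ are orthonormal, $u_x=\xi_xm+\eta_x(\rho e_\eta-\xi k)$ gives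
$$|u_x|^2=\xi_x^2+\eta_x^2(\rho^2+\xi^2),\qquad\text{so}\qquad|u_x|\le\frac Cr\le\frac C{1-t}.$$
As $A$ is bounded on bounded sets, $u_t=-A(u)u_x$ has a bound of the same form, and $u$ is a $C^1$ solution on $[0,1)$ in our sense. At $x=0$, $\eta=\ln(1-t)$, $\xi_x=\frac1{1-t}$, $\eta_x=0$:
$$u_x(t,0)=\frac1{1-t}\,m(\ln(1-t)),\qquad|u_x(t,0)|=\frac1{1-t}.$$
Finally $\eta_0=\frac12\ln(1+x^2)$ and $\xi_0=\arctan x$ have bounded derivatives of all orders $\ge1$, $\xi_0$ is bounded, and $\Phi$ is $2\pi$-periodic in $\eta$ and affine in $\xi$. So $u_0$ is bounded with all derivatives bounded, and (3) holds.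

**Step 3: uniqueness.** We need that (19) is *the* $C^1$ solution.

**Lemma 3.** For $F\equiv0$ and an $A$ satisfying (4) with constant eigenvalues, two $C^1$ solutions on $[0,T)\times\mathbb R$ with the same data coincide.

*Proof.* Let $u,\tilde u$ be the solutions, $v=u-\tilde u$, let $L$ be the matrix with rows $l_i(u)$ and $\Lambda=\mathrm{diag}(\lambda_i)$, and put $S=L^TL$. Since $LA=\Lambda L$, $SA=L^T\Lambda L$ is symmetric. Subtracting the equations, $v_t+A(u)v_x=-(A(u)-A(\tilde u))\tilde u_x$, which is $O(|v|)$ on compact sets. As $S$ and $SA$ are $C^1$ in $(t,x)$,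
$$\partial_t(v\cdot Sv)+\partial_x(v\cdot SAv)=2v\cdot S\big(v_t+Av_x\big)+v\cdot\big(S_t+(SA)_x\big)v\le C|v|^2$$
on compact sets. Let $\Lambda_0=\max_i|\lambda_i|$, fix $x_0$, $t_0<T$, $R>\Lambda_0t_0$, and set $E(\tau)=\int_{|x-x_0|\le R-\Lambda_0\tau}v\cdot Sv\,dx$ for $0\le\tau\le t_0$. Differentiating,
$$E'(\tau)\le C\int|v|^2dx-\big[v\cdot(\Lambda_0S+SA)v\big]_{\text{right end}}-\big[v\cdot(\Lambda_0S-SA)v\big]_{\text{left end}}.$$
Since $\Lambda_0S\pm SA=L^T(\Lambda_0\pm\Lambda)L\ge0$, the end terms have a favorable sign. As $v\cdot Sv=|Lv|^2\ge c|v|^2$ on the trapezoid, $E'\le C'E$, and $E(0)=0$ gives $E\equiv0$ by Gronwall. Since $x_0,t_0$ are arbitrary, $v\equiv0$. $\square$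

**Step 4: $T_*=1$.** By Step 2, $T_*\ge1$. If a $C^1$ solution existed on some $[0,T)$ with $T>1$, it would agree with (19) on $[0,1)$ by Lemma 3; but $|u_x(t,0)|\to\infty$ as $t\uparrow1$, a contradiction. So $T_*=1$, while $\sup_{t<1}\|u(t,\cdot)\|_{C^0}\le5+\frac\pi2$. This is Theorem 1 for $n=3$.

**Step 5: $n>3$.** Add decoupled components. Write $u=(v,z)\in\mathbb R^3\times\mathbb R^{n-3}$ with matrix $A(v)\oplus\mathrm{diag}(3,4,\dots,n-1)$ and $z_0=0$. The eigenvalues are the distinct constants $-1,1,2,\dots,n-1$, the eigenfields are smooth, and the solution is $(v,0)$ with $v$ given by (19). Lemma 3 applies, and the conclusion is the same. $\blacksquare$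

The bound $|u_x|\le C/(1-t)$ from Step 2 shows that this example attains the rate $(T_*-t)^{-1}$, which completes Theorem 2(c). Note also that $w_3\equiv0$ here, since $u_x$ is a combination of $q_1,q_2$.

## Data equal to a constant outside a compact set: proof of Theorem 2(a)

In (19), $u_0$ keeps winding around the annulus as $|x|\to\infty$. We keep the same $A$ and change $V$ away from $x=0$, taking care that $V$ meets no forbidden direction before time $1$.

**Step 1: a profile.** We need $P\in C^\infty(\mathbb R)$ with $P(y)=1+y$ on $[-\frac32,\frac32]$, $P<0$ exactly on $(-4,-1)$, $P>0$ off $[-4,-1]$, and $P=1$ for $|y|\ge6$. Put $P(y)=(y+1)(y+4)p(y)$ with $p=\exp\big(-\chi_1\ln(y+4)-\chi_2\ln((y+1)(y+4))\big)$, where $\chi_1,\chi_2$ are smooth, $\chi_1=1$ on $[-\frac32,\frac32]$ and $\chi_1=0$ off $[-2,2]$, $\chi_2=1$ for $|y|\ge6$ and $\chi_2=0$ for $|y|\le5$ (each product is taken to be $0$ where its cutoff vanishes). The logarithms are used only where their arguments are positive, $p>0$ is smooth,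 and $P$ has the required properties.

**Step 2: the linear solution.** Let $Q(y)=P(-y)$ and define $V=(a,b)^T$ by
$$a+b=P(x-t),\qquad a-b=Q(x+t).$$
Then $(a+b)_t+(a+b)_x=0$ and $(a-b)_t-(a-b)_x=0$; adding and subtracting, $a_t+b_x=0$ and $b_t+a_x=0$, which is $V_t+JV_x=0$.

**Step 3: $V$ stays in the allowed sector for $t<1$.** If $P(x-t)\le0$, then $x-t\le-1$. If $Q(x+t)\le0$, then $-(x+t)\le-1$, so $x+t\ge1$. Both together give $1-t\le x\le t-1$, so $t\ge1$. Hence for $t<1$ at least one of $a+b$, $a-b$ is positive, i.e. $a+|b|>0$. Thus $V$ avoids the closed sector $\{a\le-|b|\}$, which contains the origin, and $V=e^\eta(\cos\xi,\sin\xi)^T$ with smooth $\eta,\xi$ and $|\xi|<\frac{3\pi}4$. So $u=\Phi(\eta,\xi)$ is a smooth solution on $[0,1)\times\mathbb R$ with the same $A$, and $|u|\le5+\frac{3\pi}4$.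

**Step 4: norms, data and blow-up.** For $t<1$ and $|x|\ge7$ both $P(x-t)$ and $Q(x+t)$ equal $1$, so $V=(1,0)^T$ and $u$ is constant there. On the compact set $[0,T']\times[-7,7]$, $T'<1$, $u$ is smooth. So the $C^1$ norm is bounded on $[0,T']$. At $t=0$ and $|x|\ge6$, $V=(1,0)^T$, so $\eta=\xi=0$ and $u_0=(5,0,0)=:\bar u$. Hence $u_0-\bar u\in C_c^\infty$. At $x=0$, $0\le t<1$, we have $P(-t)=Q(t)=1-t$, so $V=(1-t,0)^T$; and $(a+b)_x=P'(-t)=1$, $(a-b)_x=Q'(t)=-P'(-t)=-1$, so $V_x=(0,1)^T$. Therefore
$$\xi_x=\frac{ab_x-ba_x}{a^2+b^2}=\frac1{1-t},\qquad\eta_x=\frac{aa_x+bb_x}{a^2+b^2}=0,\qquad|u_x(t,0)|=\frac1{1-t}.$$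
As before, Lemma 3 gives $T_*=1$.

**Step 5: rescaling, and $n>3$.** Since $F\equiv0$, $u(\varepsilon t,\varepsilon x)$ solves the same system with data $u_0(\varepsilon x)$. A $C^1$ solution with these data beyond time $1/\varepsilon$ would, after undoing the scaling, continue $u$ beyond time $1$. So $T_*=1/\varepsilon$. For $n>3$ add decoupled zero components as in the proof of Theorem 1. $\blacksquare$
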